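\title{Hamilton decompositions of random regular digraphs}

\begin{abstract}
We prove that for every fixed $d\ge 3$ a uniformly random $d$-regular digraph on $n$ vertices has, with probability tending to $1$, $d$ edge-disjoint directed Hamilton cycles. We also find the limit law of the number of such decompositions, show that the random regular digraph is contiguous to a union of $d$ random edge-disjoint Hamilton cycles, and show that the statement fails for $d\le 2$. The method is small subgraph conditioning. The second moment requires the asymptotic probability that $2d$ dependent random permutations are all $n$-cycles. We write this probability as an expected determinant, turn it into an integral over $\mathbb C^{d\times d}$ by averaging in an exterior algebra, and evaluate the integral asymptotically.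
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

A \emph{$d$-regular digraph} on $[n]=\{1,\dots,n\}$ is a directed graph without loops and without parallel edges in which every vertex has in-degree $d$ and out-degree $d$; the edges $u\to v$ and $v\to u$ may both be present. Let $\mathcal{DG}_{n,d}$ be the set of these digraphs with the uniform probability measure. A property holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $n\to\infty$ with $d$ fixed. A \emph{directed Hamilton cycle} is a directed cycle through every vertex exactly once. A $d$-regular digraph has $dn$ edges, so $d$ edge-disjoint directed Hamilton cycles use every edge exactly once. It is conjectured in \cite{survey} that for fixed $d\ge3$ a random digraph in $\mathcal{DG}_{n,d}$ a.a.s.\ has such cycles. We prove this.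

\begin{theorem}\label{thm:main}
For each fixed $d\ge3$, a random digraph in $\mathcal{DG}_{n,d}$ a.a.s.\ has $d$ edge-disjoint directed Hamilton cycles.
\end{theorem}

The proof gives more. Two sequences of probability measures $\mathbf P_n,\mathbf P_n^*$ on the same finite sets are \emph{contiguous} if, for all events $\mathcal E_n$, $\mathbf P_n(\mathcal E_n)\to0$ if and only if $\mathbf P^*_n(\mathcal E_n)\to0$; they then have the same a.a.s.\ properties. We write $\operatorname{Po}(\lambda)$ for the Poisson law with mean $\lambda$.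

\begin{theorem}\label{thm:full}
Let $Y(D)$ be the number of ordered $d$-tuples of edge-disjoint directed Hamilton cycles of $D$.
\begin{itemize}
\item[(a)] For $d\ge3$ and $D$ random in $\mathcal{DG}_{n,d}$,
\[
\mathbf E\,Y\sim e^{(d+1)/2}\,(2\pi)^{(d-1)/2}\,d^{-1/2}\,n^{-(d+1)/2}\Big(\frac{(d!)^2}{d^d}\Big)^{n},
\]
and $Y/\mathbf E\,Y$ converges in distribution to
\[
\widetilde W=\prod_{k\ge2}\Big[\big(1-d^{1-k}\big)^{Z_k}e^{d/k}\cdot\big(1+(d-1)^{1-2k}\big)^{Z'_k}e^{-(d-1)/(2k)}\Big],
\]
where all $Z_k\sim\operatorname{Po}(d^k/k)$ and $Z'_k\sim\operatorname{Po}((d-1)^{2k}/2k)$ are independent. Moreover $\widetilde W>0$ almost surely.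
\item[(b)] For $d\ge3$, $\mathcal{DG}_{n,d}$ is contiguous to the union of $d$ independent uniform random directed Hamilton cycles conditioned on being pairwise edge-disjoint.
\item[(c)] For $d\in\{1,2\}$, a random digraph in $\mathcal{DG}_{n,d}$ a.a.s.\ does not have $d$ edge-disjoint directed Hamilton cycles.
\end{itemize}
\end{theorem}

Throughout, all constants, including those implied by $O(\cdot)$, depend only on $d$. \emph{Multidigraphs} may have loops and parallel edges.

\subsection{Why the answer changes at $d=3$}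

Replace each vertex $v$ by two vertices $v^+,v^-$ and each edge $u\to v$ by the edge $u^+v^-$. The result is a $d$-regular bipartite graph, the \emph{bipartite double} of the digraph, and by Hall's theorem it is a union of $d$ perfect matchings. So every $d$-regular digraph splits into $d$ edge-disjoint permutations of $[n]$, and the question is whether all $d$ permutations can be chosen to be $n$-cycles. A uniform permutation is an $n$-cycle with probability $1/n$, so one expects a fraction $n^{-d}$ of all splittings to be good. In the configuration model of Section~\ref{sec:model} the expected number of ordered splittings is $(d!)^{2n}(n!)^d/(dn)!$, which is of order $n^{(d-1)/2}\big((d!)^2/d^d\big)^n$. For $d=1$ and $d=2$ the base $(d!)^2/d^d$ equals $1$, and $n^{(d-1)/2}$ splittings cannot pay for the factor $n^{-d}$. For larger $d$,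
\begin{equation}\label{eq:base}
(d!)^2=\prod_{k=1}^d k(d+1-k)>d^d\qquad(d\ge3),
\end{equation}
because $k(d+1-k)-d=(k-1)(d-k)\ge0$ with strict inequality at $k=2$. The expected number of good splittings then grows exponentially, and one guesses that one exists.

\subsection{The method}

A large expectation does not give existence, and Chebyshev's inequality does not apply: the ratio $\mathbf E\,Y^2/(\mathbf E\,Y)^2$ tends to a constant larger than $1$. The reason is that short cycles, whose numbers fluctuate on a bounded scale, change $Y$ by constant factors. Small subgraph conditioning (Theorem~\ref{thm:sscm}) says that if the short cycles account for \emph{all} of the limiting variance, then $Y/\mathbf E\,Y$ converges to an explicit function of the cycle counts. To use it we need the \emph{exact} limit of the second moment.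

Two splittings of the same digraph cut the edges into $d^2$ classes, according to the index of the permutation containing the edge in the first and in the second splitting. Given the classes of all edge-ends, the digraph consists of $d^2$ independent uniform bijections $M_{ij}$; the permutations of the first splitting are the row unions $\bigcup_jM_{ij}$ and those of the second are the column unions $\bigcup_iM_{ij}$. The heart of the paper is Proposition~\ref{prop:key}, the asymptotic probability that these $2d$ permutations are all $n$-cycles; it is stated and motivated in Section~\ref{sec:reduction} and proved in Section~\ref{sec:key}. What remains is a sum over the $d\times d$ matrix of class sizes, which Sections~\ref{sec:perm} and~\ref{sec:sum} evaluate with an inequality for permanents and a local limit theorem. Section~\ref{sec:proofs} deduces the theorems.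

\section{The configuration model and short cycles}\label{sec:model}

\subsection{The model and the first moment}

Give each vertex $v\in[n]$ $d$ \emph{out-points} and $d$ \emph{in-points}. A \emph{pairing} is a bijection from the $dn$ out-points to the $dn$ in-points; it defines a multidigraph with one edge $u\to v$ for each pair consisting of an out-point of $u$ and an in-point of $v$. The \emph{configuration model} is a uniform random pairing, and $\mathbf P,\mathbf E$ refer to it unless stated otherwise. A pairing is \emph{simple} if its multidigraph has no loops and no parallel edges. A $d$-regular digraph arises from exactly $(d!)^{2n}$ pairings, one for each way of assigning, at each vertex, the outgoing edges to the out-points and the incoming edges to the in-points. Hence the configuration model conditioned on being simple is $\mathcal{DG}_{n,d}$.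

A \emph{coloring} assigns colors in $[d]$ to the points so that at each vertex the out-points have distinct colors and the in-points have distinct colors; there are $(d!)^{2n}$ colorings. A pairing \emph{respects} a coloring if paired points have the same color, and then the edges of each color form a permutation of $[n]$. For a pairing, let $Y$ be the number of colorings that it respects and for which all $d$ permutations are $n$-cycles. For a simple pairing this is the $Y$ of Theorem~\ref{thm:full}. A coloring and a $d$-tuple $(H_1,\dots,H_d)$ of $n$-cycles determine the pairing, so by Stirling's formula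
\begin{equation}\label{eq:first}
\mathbf E\,Y=\frac{(d!)^{2n}\,((n-1)!)^d}{(dn)!}\sim(2\pi)^{(d-1)/2}\,d^{-1/2}\,n^{-(d+1)/2}\Big(\frac{(d!)^2}{d^d}\Big)^n .
\end{equation}

\subsection{Small subgraph conditioning}

Write $[x]_j=x(x-1)\cdots(x-j+1)$. We use the \emph{method of moments}: if $X_1,\dots,X_l$ are nonnegative integer variables depending on $n$ and $\mathbf E\big([X_1]_{j_1}\cdots[X_l]_{j_l}\big)\to\prod_i\nu_i^{j_i}$ for all $j_1,\dots,j_l\ge0$, then $(X_1,\dots,X_l)$ converges in distribution to independent $\operatorname{Po}(\nu_i)$ variables ($\nu_i=0$ is allowed).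

\begin{theorem}[Robinson--Wormald, Janson]\label{thm:sscm}
Let $\lambda_i>0$ and $\delta_i\ge-1$ for $i\ge1$. For each $n$ let $X_i=X_i^{(n)}$ be nonnegative integer variables and $Y=Y^{(n)}\ge0$ a variable with $\mathbf E\,Y>0$, all on the same space. Suppose that
\begin{itemize}
\item[(A1)] for each $l$, $(X_1,\dots,X_l)$ converges in distribution to $(\zeta_1,\dots,\zeta_l)$, where the $\zeta_i\sim\operatorname{Po}(\lambda_i)$ are independent;
\item[(A2)] $\mathbf E\big(Y[X_1]_{j_1}\cdots[X_l]_{j_l}\big)/\mathbf E\,Y\to\prod_i\big(\lambda_i(1+\delta_i)\big)^{j_i}$ for all fixed $j_1,\dots,j_l$;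
\item[(A3)] $\sum_i\lambda_i\delta_i^2<\infty$;
\item[(A4)] $\mathbf E\,Y^2/(\mathbf E\,Y)^2\to\exp\big(\sum_i\lambda_i\delta_i^2\big)$.
\end{itemize}
Then $Y/\mathbf E\,Y\to W=\prod_i(1+\delta_i)^{\zeta_i}e^{-\lambda_i\delta_i}$ in distribution, jointly with the convergence in (A1); the product converges almost surely and in $L^2$, and $\mathbf E\,W=1$. If $\delta_i=-1$ for only finitely many $i$, then $W>0$ almost surely on the event that $\zeta_i=0$ for all these $i$.
\end{theorem}

\begin{proof}
Let $\bar Y=Y/\mathbf E\,Y$ and let $\mathbf P^*$ be the measure with density $\bar Y$ with respect to $\mathbf P$. Condition (A2) concerns factorial moments under $\mathbf P^*$, so under $\mathbf P^*$ the vector $X=(X_1,\dots,X_l)$ converges to independent $\operatorname{Po}(\lambda_i(1+\delta_i))$ variables. For fixed $x\in\mathbb Z_{\ge0}^l$ we divide the two Poisson limits: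
\[
\mathbf E(\bar Y\mid X=x)=\frac{\mathbf P^*(X=x)}{\mathbf P(X=x)}\longrightarrow w_l(x):=\prod_{i\le l}(1+\delta_i)^{x_i}e^{-\lambda_i\delta_i}.
\]
Put $Y_l=\mathbf E(\bar Y\mid X_1,\dots,X_l)$ and $W_l=w_l(\zeta_1,\dots,\zeta_l)$. Since the $X_i$ are discrete, $(X_1,\dots,X_k,Y_l)\to(\zeta_1,\dots,\zeta_k,W_l)$ in distribution for all $k,l$. From $\mathbf E\,a^{\zeta_i}=e^{\lambda_i(a-1)}$, the $i$th factor of $W$ has mean $1$ and second moment $e^{\lambda_i\delta_i^2}$. Fatou's lemma for the series $\mathbf E\,Y_l^2=\sum_x\mathbf P(X=x)\,\mathbf E(\bar Y\mid X=x)^2$ gives $\liminf_n\mathbf E\,Y_l^2\ge\mathbf E\,W_l^2=\exp(\sum_{i\le l}\lambda_i\delta_i^2)$. By (A4) and (A3),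
\[
\limsup_n\mathbf E(\bar Y-Y_l)^2=\limsup_n\big(\mathbf E\,\bar Y^2-\mathbf E\,Y_l^2\big)\le e^{\sum_i\lambda_i\delta_i^2}-e^{\sum_{i\le l}\lambda_i\delta_i^2}\longrightarrow0\qquad(l\to\infty).
\]
The sequence $(W_l)$ is a martingale bounded in $L^2$, so $W_l\to W$ almost surely and in $L^2$, and $\mathbf E\,W=1$. We now apply the approximation theorem \cite[Theorem~3.2]{billingsley}: if $U_{n,l}\to U_l$ in distribution as $n\to\infty$ for each $l$, $U_l\to U$ in distribution as $l\to\infty$, and $\lim_l\limsup_n\mathbf P(|U_{n,l}-V_n|\ge\eta)=0$ for each $\eta>0$, then $V_n\to U$ in distribution. It yields $(X_1,\dots,X_k,\bar Y)\to(\zeta_1,\dots,\zeta_k,W)$.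

Let $W'$ be the product of any subfamily of factors with $\delta_i>-1$. The martingale argument gives convergence and $\mathbf E\,W'=1$. The factors are independent and positive, so $\{W'=0\}$ does not depend on any finite number of them, and by Kolmogorov's zero--one law it has probability $0$ or $1$. Since $\mathbf E\,W'=1$, it has probability $0$. Take for $W'$ the product of all factors with $\delta_i>-1$; each of the finitely many other factors equals $e^{\lambda_i}>0$ when $\zeta_i=0$.
\end{proof}

\subsection{Directed and alternating cycles}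

Two kinds of short cycles influence $Y$. For $k\ge1$ let $C_k$ be the number of directed $k$-cycles of the multidigraph, and let $C'_k$ be the number of $2k$-cycles of its bipartite double. A cycle of the second kind is called \emph{alternating}: its consecutive edges share alternately a tail and a head. Cycles are counted as sets of pairs of points. Thus $C_1$ counts loops, $C'_1$ counts pairs of parallel edges, and a pairing is simple exactly when $C_1=C'_1=0$. Alternating cycles govern the number of colorings that the pairing respects, since these are the proper edge colorings of the bipartite double; directed cycles matter because a short one must not be monochromatic. Put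
\[
\lambda(C_k)=\frac{d^k}k,\qquad\delta(C_k)=-d^{1-k},\qquad\lambda(C'_k)=\frac{(d-1)^{2k}}{2k},\qquad\delta(C'_k)=(d-1)^{1-2k}.
\]

\begin{lemma}\label{lem:cycles}
For $d\ge1$ the variables $C_1,C'_1,C_2,C'_2,\dots$ converge jointly to independent Poisson variables with means $\lambda(C_k),\lambda(C'_k)$; in particular $\mathbf P(\text{simple})\to e^{-d-(d-1)^2/2}>0$. For $d\ge3$ they satisfy (A1)--(A3) with the parameters above, and
\[
\exp\Big(\sum_k\lambda(C_k)\delta(C_k)^2+\sum_k\lambda(C'_k)\delta(C'_k)^2\Big)=\Big(1-\frac1d\Big)^{-d^2}\Big(1-\frac1{(d-1)^2}\Big)^{-(d-1)^2/2}.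
\]
\end{lemma}

\begin{proof}
\emph{(A1).} A joint factorial moment is the sum, over ordered tuples of distinct potential cycles of prescribed kinds and lengths, of the probability that all of them are present. A set of $e$ pairs, no two sharing a point, is present with probability $(dn-e)!/(dn)!\sim(dn)^{-e}$; other sets are never present. View the union of the cycles of a tuple as a multidigraph with $e$ edges on the $v$ vertices that it touches. The number of tuples with a given $v$ is $O(n^v)$. In a directed cycle every vertex has in- and out-degree $1$; in an alternating cycle every vertex that occurs has out-degree $2$ or in-degree $2$, or both. So every vertex of every cycle has total degree at least $2$ within that cycle, and $e\ge v$. Tuples with $e>v$ contribute $O(1/n)$ in total. If $e=v$, every total degree in the union is exactly $2$, so each cycle of the tuple, being connected with all degrees at least $2$, is a whole component of the union. Distinct cycles are distinct components, because a set of pairs cannot be both a directed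 cycle (all out-degrees $1$) and an alternating cycle (some out-degree $2$). So the cycles are vertex-disjoint, and each alternating $2k$-cycle has $2k$ distinct vertices, $k$ tails and $k$ heads. The number of such tuples is asymptotically the product of the numbers of single cycles. There are $\sim n^kd^{2k}/k$ potential directed $k$-cycles (a cyclic sequence of vertices, an in-point and an out-point at each). There are $\sim n^{2k}(d(d-1))^{2k}/2k$ potential alternating $2k$-cycles (list tails and heads alternately, choose an ordered pair of distinct points at each vertex, and divide by $k$ rotations and $2$ directions; this count is also right for $k=1$). Dividing by $(dn)^k$ and $(dn)^{2k}$ gives $\lambda(C_k)$ and $\lambda(C'_k)$, and the method of moments applies.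

\emph{(A2).} The measure $\mathbf P^*$ with density $Y/\mathbf E\,Y$ is the law of the pairing in a uniform random pair (pairing, coloring counted by $Y$). By the count behind \eqref{eq:first}, the multidigraph is then $H_1\cup\dots\cup H_d$ with independent uniform directed Hamilton cycles $H_i$, the edges of $H_i$ having color $i$. For $n$ large, a given set of $e_i$ edges lies in $H_i$ with probability $(n-1-e_i)!/(n-1)!\sim n^{-e_i}$ if it is a vertex-disjoint union of directed paths (contract the paths), and with probability $0$ otherwise. We repeat the argument for (A1) with colored edges in place of pairs; again only vertex-disjoint tuples contribute, and each cycle contributes its number of admissible colorings divided by $k$, respectively $2k$. A directed $k$-cycle admits all $d^k$ colorings except the $d$ monochromatic ones, and $(d^k-d)/k=\lambda(C_k)(1+\delta(C_k))$. In an alternating $2k$-cycle consecutive edges share a tail or a head, so they need different colors; conversely, in a proper coloring each color class is a set of vertex-disjoint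 edges. The $2k$-cycle has $(d-1)^{2k}+(d-1)$ proper edge colorings (for $k=1$ this is $d(d-1)$), and $\big((d-1)^{2k}+(d-1)\big)/2k=\lambda(C'_k)(1+\delta(C'_k))$.

\emph{(A3).} We have $\lambda(C_k)\delta(C_k)^2=d^2\cdot d^{-k}/k$ and $\lambda(C'_k)\delta(C'_k)^2=\frac{(d-1)^2}2\cdot(d-1)^{-2k}/k$; use $\sum_ka^k/k=-\ln(1-a)$. The second series converges because $d\ge3$; for $d=2$ it is $\sum_k1/2k$.
\end{proof}

It remains to prove (A4), which occupies Sections~\ref{sec:reduction}--\ref{sec:sum}:
\begin{equation}\label{eq:A4}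
R_n:=\frac{\mathbf E\,Y^2}{(\mathbf E\,Y)^2}\longrightarrow\Big(1-\frac1d\Big)^{-d^2}\Big(1-\frac1{(d-1)^2}\Big)^{-(d-1)^2/2}\qquad(d\ge3).
\end{equation}
The first factor, which belongs to the directed cycles, will come from Proposition~\ref{prop:key}; the second, which belongs to the alternating cycles, will come from the sum over class sizes.

\section{The second moment and $2d$ dependent permutations}\label{sec:reduction}

\subsection{Reduction}

The quantity $(dn)!\,\mathbf E\,Y^2$ counts triples (pairing, $c$, $c'$) in which both colorings are counted by $Y$. Given $c$, the coloring $c'$ is encoded by permutations $\rho_v,\tau_v\in S_d$ $(v\in[n])$: $\rho_v(i)$ is the $c'$-color of the out-point of $v$ with $c$-color $i$, and $\tau_v(i)$ is the same for in-points. For families $\rho=(\rho_v)$, $\tau=(\tau_v)$ put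
\[
A_{ij}=\{v:\rho_v(i)=j\},\qquad B_{ij}=\{v:\tau_v(i)=j\},\qquad m(\rho)=\big(|A_{ij}|\big)_{ij},\qquad m(\tau)=\big(|B_{ij}|\big)_{ij}.
\]
For each $i$ the sets $A_{i1},\dots,A_{id}$ partition $[n]$, and so do $A_{1j},\dots,A_{dj}$ for each $j$; the same holds for $B$. A pairing respects both colorings exactly when it matches the out-points with colors $(i,j)$ to the in-points with colors $(i,j)$, that is, when it consists of bijections $M_{ij}:A_{ij}\to B_{ij}$. This requires $m(\rho)=m(\tau)$. In that case write $m=(m_{ij})$ for the common matrix, let the $M_{ij}$ be independent uniform bijections, and define the permutations of $[n]$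
\[
h_i=\bigcup_jM_{ij},\qquad h'_j=\bigcup_iM_{ij},\qquad\text{and}\qquad P_{\rho\tau}=\mathbf P\big(h_1,\dots,h_d,h'_1,\dots,h'_d\text{ are all $n$-cycles}\big).
\]
The $h_i$ are the color classes of $c$ and the $h'_j$ those of $c'$. Hence
\[
\mathbf E\,Y^2=\frac{(d!)^{2n}}{(dn)!}\sum_{\rho,\tau:\ m(\rho)=m(\tau)}\ \prod_{ij}m_{ij}!\;P_{\rho\tau}.
\]
Divide by the square of \eqref{eq:first} and let all $\rho_v,\tau_v$ be independent and uniform in $S_d$. This gives
\begin{equation}\label{eq:R}
R_n=\mathbf E_{\rho,\tau}\Big[\mathbf 1_{m(\rho)=m(\tau)}\;w(m(\rho))\cdot n^{2d}P_{\rho\tau}\Big],\qquad w(m):=\frac{(dn)!}{(n!)^{2d}}\prod_{ij}m_{ij}!.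
\end{equation}

For $\sigma,\sigma'\in S_d$ let $N_{\sigma\sigma'}$ be the number of $v$ with $(\rho_v,\tau_v)=(\sigma,\sigma')$. Call $(\rho,\tau)$ \emph{typical} if $|N_{\sigma\sigma'}-n/(d!)^2|\le n^{2/3}$ for all $\sigma,\sigma'$. Summing over the relevant pairs $(\sigma,\sigma')$, a typical pair satisfies, for all $i,j,k,l$,
\begin{equation}\label{eq:typ}
|A_{ij}|,|B_{ij}|=\frac nd+O(n^{2/3}),\qquad|A_{ij}\cap B_{il}|,\ |A_{kj}\cap B_{ij}|=\frac n{d^2}+O(n^{2/3}).
\end{equation}

\begin{proposition}\label{prop:key}
Let $d\ge2$ be fixed. Uniformly over typical $(\rho,\tau)$ with $m(\rho)=m(\tau)$,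
\[
n^{2d}P_{\rho\tau}=(1+\varepsilon_{\rho\tau})\Big(1-\frac1d\Big)^{-d^2}+o(1),\qquad\varepsilon_{\rho\tau}=\prod_{v\in[n]}\operatorname{sgn}(\rho_v)\operatorname{sgn}(\tau_v).
\]
\end{proposition}

For $2d$ independent uniform permutations the left side would be $1$. Two elementary computations explain the two corrections.

\subsection{The parity factor}

\begin{lemma}\label{lem:parity}
If $m(\rho)=m(\tau)$, then $\prod_i\operatorname{sgn}h_i\prod_j\operatorname{sgn}h'_j=\varepsilon_{\rho\tau}$ for every choice of the bijections $M_{ij}$.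
\end{lemma}

\begin{proof}
Define permutations of $[n]\times[d]$ by $\hat\rho(v,i)=(v,\rho_v(i))$, $\hat\tau(v,i)=(v,\tau_v(i))$, $\hat h(v,i)=(h_i(v),i)$ and $\hat h'(v,j)=(h'_j(v),j)$. Let $j=\rho_v(i)$ and $u=M_{ij}(v)\in B_{ij}$. Then $\hat\tau\hat h(v,i)=\hat\tau(u,i)=(u,j)=\hat h'(v,j)=\hat h'\hat\rho(v,i)$. Take signs in $\hat\tau\hat h=\hat h'\hat\rho$.
\end{proof}

All $n$-cycles have the same sign, so $P_{\rho\tau}=0$ when $\varepsilon_{\rho\tau}=-1$. When $\varepsilon_{\rho\tau}=1$, a necessary condition that independent permutations satisfy with probability $\frac12$ holds automatically, and one expects a factor $2$.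

\subsection{Two permutations with a common part}

The permutations $h_i$ and $h'_j$ share the bijection $M_{ij}$. Here is the effect of one such overlap. Let $A,B\subset[n]$ with $|A|=|B|=m$, $1\le m<n$, and $k=|A\cap B|$. Let $M:A\to B$ and $M_1,M_2:[n]\setminus A\to[n]\setminus B$ be independent uniform bijections, $h=M\cup M_1$ and $h'=M\cup M_2$. We claim that
\begin{equation}\label{eq:toy}
\mathbf P(h\text{ is an $n$-cycle})=\frac{m-k}{m}\cdot\frac1{n-m},\qquad\mathbf P(h,h'\text{ are $n$-cycles})=\frac{m-k}{m}\cdot\frac1{(n-m)^2}.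
\end{equation}
If the edges $v\to M(v)$ contain a cycle, neither permutation is an $n$-cycle. Otherwise they form $n-m$ paths (some trivial) from $[n]\setminus B$ to $[n]\setminus A$; then $M_1$ and $M_2$ induce independent uniform permutations of the paths, and each is a single cycle with probability $1/(n-m)$. It remains to see that $M$ has no cycle with probability $(m-k)/m$. Fix a bijection $\varphi:B\to A$ that is the identity on $A\cap B$. Then $\varphi M$ is a uniform permutation of $A$, and the cycles of $M$ are the cycles of $\varphi M$ contained in $A\cap B$. Order $A$ with the elements of $A\setminus B$ first, write each cycle of $\varphi M$ so that it ends with its least element, and list the cycles by increasing least element. This is a bijection from permutations of $A$ to orderings of $A$ (to invert it, cut after each letter that is smaller than all later letters). The last letter is the largest of the cycle minima, so it lies in $A\setminus B$ exactly when every cycle meets $A\setminus B$, and this has probability $(m-k)/m$.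

With $m\approx n/d$ and $k\approx n/d^2$ as in \eqref{eq:typ}, the first probability in \eqref{eq:toy} is $\approx n^{-1}$ and the second is $\approx(1-\frac1d)^{-1}n^{-2}$. So one overlap raises the joint probability by the factor $(1-\frac1d)^{-1}$, and Proposition~\ref{prop:key} says that the $d^2$ overlaps act as if independently, apart from parity. The argument above does not extend: it reveals the common part first and the private parts $M_1,M_2$ afterwards, whereas among the $h_i,h'_j$ every bijection is shared and no permutation has a private part. We need a description of the event ``$h$ is an $n$-cycle'' in which the bijections can be averaged one at a time.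

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Fix a typical pair $(\rho,\tau)$ with $m(\rho)=m(\tau)=m$, with $n$ so large that all $m_{ij}\ge2$. All error terms below are uniform in the pair. All spaces are complexifications of real Euclidean spaces, Hermitian products are linear in the second argument, and $\|\cdot\|$ is the operator norm. For $t\in\mathbb C^{d\times d}$ let $|t|_\infty=\max|t_{ij}|$. Let $\mu$ be the probability measure $d\mu(t)=\pi^{-1}(1+|t|^2)^{-2}d^2t$ on $\mathbb C$, where $d^2t$ is Lebesgue measure; the substitution $u=1/t$, $d^2t=|u|^{-4}d^2u$, shows that $\mu$ is invariant under $t\mapsto1/t$. We also write $\mu$ for the product measure on $\mathbb C^{d\times d}$.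

\subsection{The plan, and the case $d=2$}\label{sub:plan}

Let $e_1,\dots,e_d,e'_1,\dots,e'_d$ be the standard basis of $\mathbb C^d\oplus\mathbb C^d$. For $\sigma\in S_d$ and $t\in\mathbb C^{d\times d}$ define
\[
L_\sigma e_i=t_{i\sigma(i)}\,e'_{\sigma(i)},\qquad\gamma_\sigma e_i=\frac{e_i+t_{i\sigma(i)}e'_{\sigma(i)}}{\sqrt{1+|t_{i\sigma(i)}|^2}} .
\]
The map $\gamma_\sigma$ is an isometry of $\mathbb C^d$ onto the graph of $L_\sigma$. For $\sigma,\sigma'\in S_d$ the $d\times d$ matrix $\gamma_\sigma^*\gamma_{\sigma'}$ is a contraction, and its determinant is the \emph{local factor}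
\begin{equation}\label{eq:local}
b_{\sigma\sigma'}(t)=\det(\gamma_\sigma^*\gamma_{\sigma'})=\frac{\det(1+L_\sigma^*L_{\sigma'})}{\prod_i(1+|t_{i\sigma(i)}|^2)^{1/2}(1+|t_{i\sigma'(i)}|^2)^{1/2}},\qquad|b_{\sigma\sigma'}|\le1 .
\end{equation}
We shall prove an exact formula $n^{2d}P_{\rho\tau}=\prod m_{ij}\int\Phi\,d\mu$, with one complex variable $t_{ij}$ for each bijection $M_{ij}$, and show that $\Phi(t)$ is the determinant of a bounded-rank perturbation of a block diagonal matrix whose determinant is $\prod_vb_{\rho_v\tau_v}(t)$. This product has $n$ factors of modulus at most $1$, so it is exponentially small except near points where all local factors have modulus $1$. There are two such points, $t=0$ and $t=\infty$; each contributes $(1-\frac1d)^{-d^2}$, the second with the sign $\varepsilon_{\rho\tau}$.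

Let us see this for $d=2$, ignoring the perturbation. Let $S_2=\{1,s\}$. Clearly $b_{\sigma\sigma}=1$. For $(\sigma,\sigma')=(1,s)$ we have $L_1^*L_se_1=\bar t_{22}t_{12}e_2$ and $L_1^*L_se_2=\bar t_{11}t_{21}e_1$, so with $a=\bar t_{11}\bar t_{22}t_{12}t_{21}$
\[
b_{1s}(t)=\frac{1-a}{\prod_{ij}(1+|t_{ij}|^2)^{1/2}},\qquad b_{s1}=\overline{b_{1s}} .
\]
The condition $|A_{11}|=|B_{11}|$ reads $N_{11}+N_{1s}=N_{11}+N_{s1}$, so $N_{1s}=N_{s1}=:N\approx n/4$; in particular $\varepsilon_{\rho\tau}=(-1)^{2N}=1$. Thus
\[
\prod_vb_{\rho_v\tau_v}(t)=\bigg(\frac{|1-a|^2}{\prod_{ij}(1+|t_{ij}|^2)}\bigg)^{N}.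
\]
With $x_{ij}=|t_{ij}|^2$ we have $|a|^2=\prod x_{ij}$ and
\[
\prod_{ij}(1+x_{ij})\ge1+|a|^2+(x_{11}x_{22}+x_{12}x_{21})+\sum x_{ij}\ge(1+|a|)^2+\sum x_{ij},
\]
so the base is less than $1$ for finite $t\ne0$; and it is unchanged when every $t_{ij}$ is replaced by $1/t_{ij}$. Near $t=0$ the product is about $\exp(-N\sum|t_{ij}|^2)$, because $a$ is of fourth order. Each variable contributes $m_{ij}\int e^{-N|t|^2}d^2t/\pi=m_{ij}/N\approx2$, so the neighborhood of $0$ contributes $2^4=(1-\frac12)^{-4}$, and the neighborhood of $\infty$ contributes the same, as the proposition asserts.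

\subsection{Exterior algebra}

Let $U$ be a Hermitian space with orthonormal basis $e_1,\dots,e_N$. On $\Lambda U=\bigoplus_k\Lambda^kU$ different degrees are orthogonal and $\langle u_1\wedge\dots\wedge u_k,v_1\wedge\dots\wedge v_k\rangle=\det(\langle u_a,v_b\rangle)$; the products $e_K$ $(K\subseteq[N]$, in increasing order$)$ form an orthonormal basis. We use the following facts.
\begin{itemize}
\item[(E1)] A linear map $L:U\to U'$ induces an algebra homomorphism $\Lambda(L)$. If $U'=U$, then $\operatorname{tr}\Lambda^k(L)$ is the sum of the principal $k\times k$ minors of $L$, and $\det(1+xL)=\sum_kx^k\operatorname{tr}\Lambda^k(L)$.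
\item[(E2)] If $U=U_1\oplus\dots\oplus U_p$ is an orthogonal sum, the products $x_1\wedge\dots\wedge x_p$ with $x_a\in\Lambda U_a$ span $\Lambda U$, and $\langle x_1\wedge\dots\wedge x_p,y_1\wedge\dots\wedge y_p\rangle=\prod_a\langle x_a,y_a\rangle$.
\item[(E3)] Elements of even degree commute with everything. For $q\in\Lambda^2U$ the finite sum $e^q=\sum_aq^a/a!$ satisfies $e^{q+q'}=e^q\wedge e^{q'}$, and $e^{u\wedge v}=1+u\wedge v$.
\end{itemize}
For a linear map $L:U\to U'$ put $Q_L=\sum_ke_k\wedge Le_k\in\Lambda^2(U\oplus U')$, where $(e_k)$ is a \emph{real} orthonormal basis of $U$. A real orthogonal change of basis $O$ leaves $Q_L$ unchanged, since $\sum_kO_{ka}O_{kb}=\delta_{ab}$.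

\begin{lemma}\label{lem:gauss}
For linear maps $L,L':U\to U'$ we have $\langle e^{Q_L},e^{Q_{L'}}\rangle=\det(1+L^*L')$.
\end{lemma}

\begin{proof}
By (E3), $e^{Q_L}=\prod_k(1+e_k\wedge Le_k)=\sum_K(-1)^{\binom{|K|}2}e_K\wedge\Lambda(L)e_K$. By (E2), terms with different $K$ are orthogonal, and $\langle\Lambda(L)e_K,\Lambda(L')e_K\rangle$ is the principal minor of $L^*L'$ on $K$. Sum over $K$ and use (E1).
\end{proof}

\subsection{Long cycles as determinants}

A permutation $h$ of $[n]$ acts on $\mathbb C^n$ by $he_v=e_{h(v)}$, fixes the constant vector, and preserves the space $U([n])$ of vectors with coordinate sum $0$. A cycle of length $\ell$ contributes $1-x^\ell$ to $\det(1-xh)$, so on $U([n])$ we have $\det(1-xh)=(1-x)^{-1}\prod_{\text{cycles}}(1-x^\ell)$. Letting $x\to1$,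
\begin{equation}\label{eq:detcycle}
\det\nolimits_{U([n])}(1-h)=n\cdot\mathbf 1[h\text{ is an $n$-cycle}].
\end{equation}
To treat all $2d$ permutations at once, take $d$ \emph{row copies} of $\mathbb C^n$ with orthonormal bases $e_{v,i}$ and $d$ \emph{column copies} with bases $e'_{v,j}$. Let $\widehat E$ and $\widehat E'$ be the sums of the row copies and of the column copies, and let $E\subset\widehat E$, $E'\subset\widehat E'$ be the subspaces of vectors whose component in each copy has sum $0$. Let $g=g_E\oplus g_{E'}$ act on $E\oplus E'$ by $h_i$ in row copy $i$ and by $h'_j$ in column copy $j$. By \eqref{eq:detcycle} and (E1),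
\begin{equation}\label{eq:trace}
n^{2d}P_{\rho\tau}=\mathbf E\det\nolimits_{E\oplus E'}(1-g)=\operatorname{tr}\big((-1)^{\deg}\,\mathbf E\,\Lambda(g)\big)\quad\text{on }\Lambda(E\oplus E').
\end{equation}
The gain is that $\Lambda(g)$ is multiplicative, so the independent bijections can be averaged separately once the space is cut into the pieces on which they act. For $S\subseteq[n]$ let $U(S)$ be the space of vectors supported on $S$ with sum $0$, and let $U_i(S)$, $U'_j(S)$ be its versions in row copy $i$ and column copy $j$. For $z\in U_i(A_{ij})$ let $z'\in U'_j(A_{ij})$ be the same vector in column copy $j$, and likewise for $B$. There are orthogonal decompositions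
\[
E=\bigoplus_{ij}U_i(A_{ij})\oplus K_A,\qquad E'=\bigoplus_{ij}U'_j(A_{ij})\oplus K'_A,
\]
where $K_A$ consists of the vectors in $E$ that are constant on $A_{ij}$ in row copy $i$ for all $i,j$, and $K'_A$ of the vectors in $E'$ that are constant on $A_{ij}$ in column copy $j$. Both have dimension $d(d-1)$. Define $K_B,K'_B$ in the same way. The map $g$ sends $U_i(A_{ij})\oplus U'_j(A_{ij})$ to $U_i(B_{ij})\oplus U'_j(B_{ij})$ by $M_{ij}\oplus M_{ij}$. On $K_A\oplus K'_A$ it is not random: it is the isometry $\kappa:K_A\oplus K'_A\to K_B\oplus K'_B$ induced by $\mathbf 1_{A_{ij}}\mapsto\mathbf 1_{B_{ij}}$ in each copy.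

\subsection{Averaging one bijection}

Each $M_{ij}$ acts on exactly two copies. Let $|A|=|B|=m$ and $N=m-1$, let $U(A),U'(A)$ be two orthogonal copies of the sum-zero space, and let $q_A=\sum_{k=1}^Nz_k\wedge z'_k$ for a real orthonormal basis $(z_k)$ of $U(A)$; this is $Q_L$ for the identification $L:z\mapsto z'$. Define $q_B$ in the same way.

\begin{lemma}\label{lem:avg}
If $M:A\to B$ is a uniform bijection, then for $x\in\Lambda(U(A)\oplus U'(A))$
\[
\mathbf E\,\Lambda(M\oplus M)\,x=m\int_{\mathbb C}\frac{\langle e^{tq_A},x\rangle\,e^{tq_B}}{(1+|t|^2)^{N}}\,d\mu(t).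
\]
\end{lemma}

\begin{proof}
Write $M=\varphi\pi$ with $\varphi:A\to B$ fixed and $\pi$ uniform in $\operatorname{Sym}(A)$. The average of a unitary representation of a finite group is the orthogonal projection onto the invariant vectors, and its trace is their dimension. We first show that the invariants in $\Lambda^aU(A)\wedge\Lambda^bU'(A)\cong\Lambda^aU(A)\otimes\Lambda^bU'(A)$ have dimension $1$ if $0\le a=b\le N$ and $0$ otherwise. By (E1) this dimension is the coefficient of $x^ay^b$ in $\mathbf E[\det_{U(A)}(1+x\pi)\det_{U(A)}(1+y\pi)]$. On $\mathbb C^A$ a cycle of length $\ell$ contributes $1-(-x)^\ell$ to $\det(1+x\pi)$. The exponential formula states that $\sum_ms^m\,\mathbf E_{\pi\in S_m}\prod_{\text{cycles}}f_\ell=\exp\sum_\ell f_\ell s^\ell/\ell$. Therefore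
\[
\sum_{m\ge0}s^m\,\mathbf E_{\pi\in S_m}[\det(1+x\pi)\det(1+y\pi)]=\exp\sum_{\ell\ge1}\frac{s^\ell}\ell\big(1-(-x)^\ell\big)\big(1-(-y)^\ell\big)=\frac{(1+sx)(1+sy)}{(1-s)(1-sxy)} .
\]
Let $p=xy$, $\chi_k=1+p+\dots+p^k$ and $\chi_{-1}=0$. For $m\ge1$ the coefficient of $s^m$ is $\chi_m+(x+y)\chi_{m-1}+p\chi_{m-2}$, and $\chi_m+p\chi_{m-2}=(1+p)\chi_{m-1}$, so the coefficient is $(1+x)(1+y)\chi_{m-1}$. The factor $(1+x)(1+y)$ comes from the constant vector, and $\chi_{m-1}=\sum_{a=0}^N(xy)^a$ remains, as claimed.

The vectors $q_A^a/a!=\sum_{|K|=a}\prod_{k\in K}z_k\wedge z'_k$ $(0\le a\le N)$ are invariant, because $\pi$ maps $(z_k)$ to another real orthonormal basis; they lie in $\Lambda^aU(A)\wedge\Lambda^aU'(A)$ and have squared norm $\binom Na$. So they form an orthogonal basis of the invariants. Since $\Lambda(\varphi\oplus\varphi)q_A=q_B$, the left side of the lemma is $\sum_a\binom Na^{-1}\langle q_A^a/a!,x\rangle\,q_B^a/a!$. On the right side the numerator is $\sum_{a,b}\bar t^{\,a}t^b\langle q_A^a/a!,x\rangle\,q_B^b/b!$; integration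 over the argument of $t$ keeps the terms with $a=b$, and with $s=|t|^2$
\[
\int\frac{|t|^{2a}}{(1+|t|^2)^N}\,d\mu(t)=\int_0^\infty\frac{s^a\,ds}{(1+s)^{N+2}}=\frac{a!\,(N-a)!}{(N+1)!}=\frac1{m\binom Na}.\qedhere
\]
\end{proof}

The point of the integral form is that it replaces a sum of $m$ rank-one operators, weighted by inverse binomial coefficients, by an average of rank-one operators built from exponentials, and exponentials multiply. The integrand is bounded, since $\|e^{tq_A}\|^2=\sum_a\binom Na|t|^{2a}=(1+|t|^2)^N$.

\subsection{The integral formula}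

For $t\in\mathbb C^{d\times d}$ let $Q_A=\sum_{ij}t_{ij}q_{A_{ij}}$ and $Q_B=\sum_{ij}t_{ij}q_{B_{ij}}$, where $q_{A_{ij}}$ is formed in row copy $i$ and column copy $j$. Fix real orthonormal bases $\mathcal C$ of $K_A$ and $\mathcal C'$ of $K'_A$ such that each basis vector lies in a single copy. For $S\subseteq\mathcal C\cup\mathcal C'$ let $c_S$ be the product of the elements of $S$ in a fixed order, and write $\kappa c_S$ for $\Lambda(\kappa)c_S$.

\begin{lemma}\label{lem:integral}
We have $n^{2d}P_{\rho\tau}=\prod_{ij}m_{ij}\int_{\mathbb C^{d\times d}}\Phi(t)\,d\mu(t)$, where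
\[
\Phi(t)=\frac{\Delta(t)}{\prod_{ij}(1+|t_{ij}|^2)^{m_{ij}-1}},\qquad\Delta(t)=\sum_{S\subseteq\mathcal C\cup\mathcal C'}(-1)^{|S|}\big\langle e^{Q_A}\wedge c_S,\ e^{Q_B}\wedge\kappa c_S\big\rangle .
\]
\end{lemma}

\begin{proof}
Let $U_A=\bigoplus_{ij}(U_i(A_{ij})\oplus U'_j(A_{ij}))$. If $x$ is a product of elements $x_{ij}\in\Lambda(U_i(A_{ij})\oplus U'_j(A_{ij}))$, then $\Lambda(g)(x\wedge c_S)$ is the product of the independent elements $\Lambda(M_{ij}\oplus M_{ij})x_{ij}$ and of $\kappa c_S$, so its expectation is the product of the expectations. Lemma~\ref{lem:avg}, (E2) and (E3) give, first for such $x$ and then for all $x\in\Lambda U_A$ by linearity,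
\[
\mathbf E\,\Lambda(g)(x\wedge c_S)=\prod_{ij}m_{ij}\int\frac{\langle e^{Q_A},x\rangle\;e^{Q_B}\wedge\kappa c_S}{\prod_{ij}(1+|t_{ij}|^2)^{m_{ij}-1}}\,d\mu(t).
\]
Compute the trace \eqref{eq:trace} in the orthonormal basis $x_a\wedge c_S$, where $(x_a)$ is an orthonormal basis of $\Lambda U_A$ of homogeneous elements. Since $e^{Q_A}$ is even, only $x_a$ of even degree contribute, so the sign is $(-1)^{|S|}$. Finally $e^{Q_A}=\sum_a\langle x_a,e^{Q_A}\rangle x_a$ gives $\sum_a\langle e^{Q_A},x_a\rangle\langle x_a\wedge c_S,\,\cdot\,\rangle=\langle e^{Q_A}\wedge c_S,\,\cdot\,\rangle$.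
\end{proof}

\begin{remark}
The derivation also holds for $d=1$. Then $h_1=h'_1$ is uniform, $K_A=K'_A=0$, $\Delta(t)=\|e^{tq_{[n]}}\|^2=(1+|t|^2)^{n-1}$, so $\Phi\equiv1$ and $n^2P=n$, in agreement with $P=1/n$. Here the integral is not concentrated, and $(1-\frac1d)^{-d^2}$ is infinite; the hypothesis $d\ge2$ will enter in Lemmas~\ref{lem:zero} and~\ref{lem:bulk}.
\end{remark}

\subsection{From the exterior algebra back to a determinant}

Without the vectors $c_S$, Lemma~\ref{lem:gauss} would express $\Delta$ as a determinant. We absorb them into the exponentials by giving each basis vector of $K_A\oplus K'_A$ an auxiliary partner. Let $F$ and $F'$ be new spaces with real orthonormal bases $(f_c)_{c\in\mathcal C}$ and $(f'_{c'})_{c'\in\mathcal C'}$, and put $E^+=E\oplus F'$ and $E'^+=E'\oplus F$; these spaces have the same dimension. Define $T_A=T_A(t)$ and $T_B=T_B(t)$ from $E^+$ to $E'^+$ by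
\[
\begin{array}{llll}
T_Az=t_{ij}z'&(z\in U_i(A_{ij})),\qquad&T_Ac=f_c,\qquad&T_Af'_{c'}=c',\\[2pt]
T_Bz=t_{ij}z'&(z\in U_i(B_{ij})),\qquad&T_B\kappa c=-f_c,\qquad&T_Bf'_{c'}=-\kappa c'.
\end{array}
\]

\begin{lemma}\label{lem:det}
$\Delta(t)=\det_{E^+}(1+T_A^*T_B)$.
\end{lemma}

\begin{proof}
We have $Q_{T_A}=Q_A+\sum_cc\wedge f_c+\sum_{c'}f'_{c'}\wedge c'$ and $Q_{T_B}=Q_B-\sum_c\kappa c\wedge f_c-\sum_{c'}f'_{c'}\wedge\kappa c'$. Expand the exponentials by (E3) and move the auxiliary vectors to the right. With $f_S$ the product of the partners of the elements of $S$ in a fixed order,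
\[
e^{Q_{T_A}}=\sum_S\epsilon_S\;e^{Q_A}\wedge c_S\wedge f_S,\qquad e^{Q_{T_B}}=\sum_S(-1)^{|S|}\epsilon_S\;e^{Q_B}\wedge\kappa c_S\wedge f_S,
\]
where the sign $\epsilon_S=\pm1$ is the same in both sums because the same reordering is performed. The $f_S$ are orthonormal, so by (E2) the inner product of the two sums is $\Delta(t)$. Apply Lemma~\ref{lem:gauss}.
\end{proof}

\subsection{Comparison with the product of local factors}

The determinant in Lemma~\ref{lem:det} has size of order $n$, and $T_A,T_B$ are adapted to two different decompositions of $E^+$. But on $U_i(A_{ij})$ the map $T_A$ is the restriction of the map $e_{v,i}\mapsto t_{ij}e'_{v,j}$, which acts vertex by vertex, and these subspaces miss only boundedly many dimensions. To control norms we pass from the maps to isometries onto their graphs.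

\begin{lemma}\label{lem:compare}
There are operators $\mathcal B(t),\mathcal R(t)$ on $\widehat E\oplus F'$ with
\[
\Phi(t)=4^{d(d-1)}\det(\mathcal B+\mathcal R)
\]
and the following properties: $\mathcal B$ is block diagonal with the $d\times d$ blocks $\gamma_{\rho_v}^*\gamma_{\tau_v}$ $(v\in[n])$ and the identity on $F'$; $\mathcal B+\mathcal R$ is a contraction; $\operatorname{rank}\mathcal R\le4d^2$ and $\|\mathcal R\|\le2$; $\|\mathcal B(t)-1\|\le2|t|_\infty$ and $\|\mathcal R(t)-\mathcal R(0)\|\le4|t|_\infty$.
\end{lemma}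

\begin{proof}
The images of the spaces $U_i(A_{ij})$, $K_A$, $F'$ under $T_A$ are mutually orthogonal, so $T_A^*T_A$ equals $|t_{ij}|^2$ on $U_i(A_{ij})$ and $1$ on $K_A\oplus F'$, which has dimension $2d(d-1)$. The same holds for $T_B$ with $B$ in place of $A$. As $|A_{ij}|=|B_{ij}|=m_{ij}$,
\[
\det(1+T_A^*T_A)=\det(1+T_B^*T_B)=4^{d(d-1)}\prod_{ij}(1+|t_{ij}|^2)^{m_{ij}-1}.
\]
Let $\Gamma_Ax=y+T_Ay$ with $y=(1+T_A^*T_A)^{-1/2}x$; this is an isometry $E^+\to E^+\oplus E'^+$. Define $\Gamma_B$ likewise. Then $\Gamma_A^*\Gamma_B=(1+T_A^*T_A)^{-1/2}(1+T_A^*T_B)(1+T_B^*T_B)^{-1/2}$, so $\Phi=4^{d(d-1)}\det(\Gamma_A^*\Gamma_B)$ by Lemma~\ref{lem:det}. Let $G$ be the span of the constant vectors of the row copies, so $\widehat E=E\oplus G$. Extend $\Gamma_A,\Gamma_B$ by the identity on $G$. Since $G$ is orthogonal to $E^+\oplus E'^+$, the extensions are isometries from $\widehat E\oplus F'$ into $\widehat E\oplus F'\oplus\widehat E'\oplus F$, and $\Gamma_A^*\Gamma_B$ only acquires an identity block.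

Between the same spaces define the isometry $\widehat\Gamma_A$ as the identity on $F'$ and by
\[
\widehat\Gamma_Ae_{v,i}=\frac{e_{v,i}+t_{ij}e'_{v,j}}{\sqrt{1+|t_{ij}|^2}}\qquad(j=\rho_v(i)),
\]
which is $\gamma_{\rho_v}$ at vertex $v$; define $\widehat\Gamma_B$ with $\tau$ in place of $\rho$. Put $\mathcal B=\widehat\Gamma_A^*\widehat\Gamma_B$ and $\mathcal R=\Gamma_A^*\Gamma_B-\mathcal B$, a difference of two contractions. Both $\Gamma_A$ and $\widehat\Gamma_A$ send $z\in U_i(A_{ij})$ to $(z+t_{ij}z')/\sqrt{1+|t_{ij}|^2}$, and $\bigoplus U_i(A_{ij})$ has codimension $d^2+d(d-1)\le2d^2$ in $\widehat E\oplus F'$. The same holds for $B$, so $\mathcal R=(\Gamma_A-\widehat\Gamma_A)^*\Gamma_B+\widehat\Gamma_A^*(\Gamma_B-\widehat\Gamma_B)$ has rank at most $4d^2$.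

For the last two bounds, the unit vectors $(1,t)/\sqrt{1+|t|^2}$ and $(1,0)$ are at squared distance $2-2(1+|t|^2)^{-1/2}\le|t|^2$. Each of the four isometries depends on $t$ only through such vectors, in mutually orthogonal planes, so it differs from its value at $t=0$ by at most $|t|_\infty$ in norm. Hence $\Gamma_A^*\Gamma_B$ and $\mathcal B$ each move by at most $2|t|_\infty$, and $\mathcal B(0)=1$.
\end{proof}

\subsection{The symmetry $t\mapsto1/t$}

\begin{lemma}\label{lem:sym}
If all $t_{ij}\ne0$ and $u_{ij}=1/t_{ij}$, then $\Phi(t)=\varepsilon_{\rho\tau}\Phi(u)$.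
\end{lemma}

\begin{proof}
The maps $T_A(t),T_B(t)$ are invertible, and from their definition $T_A(t)^*T_A(\bar u)=1$ and $T_B(\bar u)^*T_B(t)=1$. Hence
\[
1+T_A(t)^*T_B(t)=T_A(t)^*T_B(t)\cdot T_B(t)^{-1}\big[1+T_A(\bar u)T_B(\bar u)^*\big]T_B(t).
\]
Using $\det(1+XY)=\det(1+YX)$ and $\det(X^*)=\overline{\det X}$, the bracket has determinant $\overline{\Delta(\bar u)}$. In real bases, $T_A(\bar u)$ and $T_B(\bar u)$ are the entrywise conjugates of $T_A(u)$ and $T_B(u)$, so $\overline{\Delta(\bar u)}=\Delta(u)$. Thus $\Delta(t)=\det(T_A(t)^*T_B(t))\,\Delta(u)$.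

To compute the determinant, fix any bijections $M_{ij}$, let $g^+=g_E\oplus1_{F'}$ on $E^+$ and $g'^+=g_{E'}\oplus1_F$ on $E'^+$, and let $\Sigma$ be $+1$ on the spaces $U_i(A_{ij})$ and $-1$ on $K_A\oplus F'$. Then $T_B\,g^+=g'^+\,T_A\,\Sigma$: both sides send $z\in U_i(A_{ij})$ to $t_{ij}(M_{ij}z)'$, $c$ to $-f_c$, and $f'_{c'}$ to $-\kappa c'$. Therefore $T_A^*T_B=(T_A^*T_A)(T_A^{-1}g'^+T_A)\,\Sigma\,(g^+)^{-1}$. Here $\det(T_A^*T_A)=\prod|t_{ij}|^{2(m_{ij}-1)}$, $\det\Sigma=(-1)^{2d(d-1)}=1$, and a permutation $h$ has determinant $\operatorname{sgn}h$ on $U([n])$. By Lemma~\ref{lem:parity}, $\det(T_A^*T_B)=\varepsilon_{\rho\tau}\prod|t_{ij}|^{2(m_{ij}-1)}$. It remains to note that $|t_{ij}|^2/(1+|t_{ij}|^2)=1/(1+|u_{ij}|^2)$.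
\end{proof}

\subsection{The neighborhood of $t=0$}

\begin{lemma}\label{lem:zero}
There is $\eta\in(0,\frac14]$, depending only on $d$, such that
\[
I_0:=\prod_{ij}m_{ij}\int_{|t|_\infty<\eta}\Phi\,d\mu=\Big(1-\frac1d\Big)^{-d^2}+o(1).
\]
\end{lemma}

\begin{proof}
Let $|t|_\infty\le\frac14$. Then $\|\mathcal B-1\|\le\frac12$, so $\|\mathcal B^{-1}\|\le2$ and $\Phi=\det\mathcal B\cdot\Psi$ with $\Psi(t)=4^{d(d-1)}\det(1+\mathcal B^{-1}\mathcal R)$. The operator $\mathcal B^{-1}\mathcal R$ has at most $4d^2$ nonzero eigenvalues, each of modulus at most $4$, so $|\Psi|\le4^{d(d-1)}5^{4d^2}$.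

\emph{The factor $\det\mathcal B$.} We have $\|L_\sigma^*L_{\sigma'}\|\le|t|_\infty^2$ and $\operatorname{tr}L_\sigma^*L_{\sigma'}=\sum_{i:\,\sigma(i)=\sigma'(i)}|t_{i\sigma(i)}|^2$. For a $d\times d$ matrix $X$ with $\|X\|\le\frac12$, $\det(1+X)=\exp(\operatorname{tr}X+O(\|X\|^2))$. Multiply \eqref{eq:local} over all vertices: the traces add up to $\sum|A_{ij}\cap B_{ij}|\,|t_{ij}|^2$, and the denominators multiply to $\prod(1+|t_{ij}|^2)^{m_{ij}}$. With $\alpha=\frac1d-\frac1{d^2}$ and \eqref{eq:typ},
\begin{equation}\label{eq:detB}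
\det\mathcal B=\exp\Big(-n\big(\alpha+O(n^{-1/3})\big)\sum_{ij}|t_{ij}|^2+O\big(n|t|_\infty^4\big)\Big).
\end{equation}
Since $d\ge2$, $\alpha>0$. As $|t|_\infty^4\le\eta^2\sum|t_{ij}|^2$ for $|t|_\infty<\eta$, we can fix $\eta\le\frac14$ such that $|\det\mathcal B|\le\exp(-\frac\alpha3n\sum|t_{ij}|^2)$ for $|t|_\infty<\eta$ and $n$ large.

\emph{The factor $\Psi$ at $0$.} Since $\mathcal B(0)=1$, $\Psi(0)=\Phi(0)=\Delta(0)$. By Lemma~\ref{lem:integral} and (E1), $\Delta(0)=\sum_S(-1)^{|S|}\langle c_S,\kappa c_S\rangle=\det(1-\mathcal K)$, where $\mathcal K$ is the matrix of size $2d(d-1)$ with entries $\langle c,\kappa\tilde c\rangle$, $c,\tilde c\in\mathcal C\cup\mathcal C'$. Entries between different copies vanish. In row copy $i$ let $a_j=m_{ij}^{-1/2}\mathbf 1_{A_{ij}}$, $b_l=m_{il}^{-1/2}\mathbf 1_{B_{il}}$, and write $c=\sum_jx_ja_j$, $\tilde c=\sum_ly_la_l$ with unit vectors $x,y\in\mathbb R^d$; then $\kappa\tilde c=\sum_ly_lb_l$. The sum-zero condition is $\sum_jx_j\sqrt{m_{ij}}=0$, and $\sqrt{m_{ij}}=\sqrt{n/d}\,(1+O(n^{-1/3}))$, so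 $\sum_jx_j=O(n^{-1/3})$. By \eqref{eq:typ},
\[
\langle c,\kappa\tilde c\rangle=\sum_{j,l}x_jy_l\frac{|A_{ij}\cap B_{il}|}{\sqrt{m_{ij}m_{il}}}=\frac1d\sum_jx_j\sum_ly_l+O(n^{-1/3})=O(n^{-1/3}).
\]
In column copy $j$ the computation is the same with the sets $A_{kj}\cap B_{ij}$. So $\Psi(0)=1+o(1)$.

\emph{The factor $\Psi$ near $0$.} Let $X=\mathcal B^{-1}\mathcal R(t)$ and $X_0=\mathcal R(0)$. By Lemma~\ref{lem:compare}, $\|X-X_0\|\le\|\mathcal B^{-1}\|\,\|\mathcal R(t)-\mathcal R(0)\|+\|\mathcal B^{-1}-1\|\,\|\mathcal R(0)\|=O(|t|_\infty)$. The dimension of the ambient space grows with $n$, but the ranks do not. Let $L$ be the sum of the ranges of $X,X_0,X^*,X_0^*$, so $\dim L\le16d^2$. Both $X$ and $X_0$ map into $L$ and vanish on $L^\perp$, so $\det(1+X)$ and $\det(1+X_0)$ are determinants on $L$ of operators of norm at most $5$. In bounded dimension the determinant is Lipschitz on bounded sets, so $\Psi(t)=\Psi(0)+O(|t|_\infty)$.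

\emph{The integral.} It suffices to prove convergence along an arbitrary sequence of typical pairs with $m(\rho)=m(\tau)$. Substitute $t=y/\sqrt n$:
\[
I_0=\int_{|y|_\infty<\eta\sqrt n}\Phi(y/\sqrt n)\prod_{ij}\frac{m_{ij}}n\,\frac{d^2y_{ij}}{\pi(1+|y_{ij}|^2/n)^2}.
\]
The integrand is at most $C\exp(-\frac\alpha3\sum|y_{ij}|^2)$, and for fixed $y$ we have $\Phi(y/\sqrt n)\to\exp(-\alpha\sum|y_{ij}|^2)$ by \eqref{eq:detB} and the last two steps. By dominated convergence,
\[
I_0\to\prod_{ij}\frac1d\int_{\mathbb C}e^{-\alpha|y|^2}\frac{d^2y}\pi=\Big(\frac1{d\alpha}\Big)^{d^2}=\Big(1-\frac1d\Big)^{-d^2}.\qedhere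
\]
\end{proof}

\subsection{Away from $0$ and $\infty$}

\begin{lemma}\label{lem:bulk}
For $\eta\in(0,1)$ let $\Omega_\eta$ be the set of $t\in\mathbb C^{d\times d}$ with $\max|t_{ij}|\ge\eta$ and $\min|t_{ij}|\le1/\eta$. There is $\theta>0$, depending only on $d$ and $\eta$, such that $|\Phi(t)|\le4^{d(d-1)}(1-\theta)^{n/(2(d!)^2)-4d^2}$ on $\Omega_\eta$ for $n$ large.
\end{lemma}

\begin{proof}
\emph{Some local factor is small.} Let $S_\sigma(t)$ be the range of $\gamma_\sigma$. It is the sum of the lines $\ell_{i\sigma(i)}$, where $\ell_{ij}$ is the line spanned by $e_i+t_{ij}e'_j$, and we let $\ell_{ij}$ be spanned by $e'_j$ if $t_{ij}=\infty$. The number $|b_{\sigma\sigma'}|$ does not change if the unit vectors spanning the lines are multiplied by unimodular scalars; near $t_{ij}=\infty$ we may use $(ue_i+e'_j)/\sqrt{1+|u|^2}$ with $u=1/t_{ij}$. So $|b_{\sigma\sigma'}|$ extends continuously to the compact space $(\mathbb C\cup\{\infty\})^{d\times d}$. It equals $1$ only if all singular values of $\gamma_\sigma^*\gamma_{\sigma'}$ are $1$,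 that is, $\|\gamma_\sigma^*\gamma_{\sigma'}x\|=\|\gamma_{\sigma'}x\|$ for all $x$, that is, $S_\sigma=S_{\sigma'}$.

Suppose that all $S_\sigma(t)$ are equal to one space $S$. We show that all $t_{ij}=0$ or all $t_{ij}=\infty$. For any $i,j$ choose $\sigma$ with $\sigma(i)=j$. Since $S=S_\sigma$ is the sum of lines in the mutually orthogonal planes spanned by $e_k,e'_{\sigma(k)}$, we have:
\[
(\ast)\qquad\ell_{ij}\subseteq S,\text{ and the component of any vector of $S$ in the plane spanned by $e_i,e'_j$ lies on }\ell_{ij}.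
\]
If $t_{ij}$ is finite, choose $l\ne j$ (here $d\ge2$ is used). The component of $e_i+t_{ij}e'_j\in S$ in the plane of $e_i,e'_l$ is $e_i$, so $e_i\in\ell_{il}\subseteq S$. Applying $(\ast)$ to $e_i$ gives $t_{ik}=0$ for all $k$. So a row with a finite entry is zero. If $t_{kj}=\infty$, then $e'_j\in S$, and $(\ast)$ gives $t_{ij}=\infty$ for all $i$. A zero row and an infinite column would meet, so they cannot both occur, and the claim follows. The closure of $\Omega_\eta$ in the compact space contains neither of the two exceptional points, so there is $\theta>0$ with $\min_{\sigma,\sigma'}|b_{\sigma\sigma'}(t)|\le1-\theta$ on $\Omega_\eta$.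

\emph{The perturbation is harmless.} Here $\mathcal B$ may be singular, so we use singular values $s_1\ge s_2\ge\cdots$. Recall that $s_a(X)$ is the minimum of $\|X|_L\|$ over subspaces $L$ of codimension at most $a-1$. Let $k=4d^2$. Intersecting an optimal $L$ for $\mathcal B$ with $\ker\mathcal R$ gives $s_{a+k}(\mathcal B+\mathcal R)\le s_a(\mathcal B)$. As $\mathcal B+\mathcal R$ is a contraction, $|\det(\mathcal B+\mathcal R)|$ is at most the product of all singular values of $\mathcal B$ except the $k$ smallest. The singular values of $\mathcal B$ are those of its blocks, and all are at most $1$. The $k$ omitted values belong to at most $k$ blocks, and every other vertex $v$ contributes $|b_{\rho_v\tau_v}(t)|$. By typicality every pair $(\sigma,\sigma')$ occurs at $n/(2(d!)^2)$ or more vertices for $n$ large.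
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Take $\eta$ from Lemma~\ref{lem:zero} and split the integral of Lemma~\ref{lem:integral} into the disjoint regions $\{\max|t_{ij}|<\eta\}$, $\{\min|t_{ij}|>1/\eta\}$ and $\Omega_\eta$. The first gives $I_0$. The second gives $\varepsilon_{\rho\tau}I_0$ by Lemma~\ref{lem:sym} and the invariance of $\mu$. The third gives $o(1)$ by Lemma~\ref{lem:bulk}, since $\prod m_{ij}\le n^{d^2}$ and $\mu$ is a probability measure.
\end{proof}

\section{An inequality for permanents}\label{sec:perm}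

With Proposition~\ref{prop:key}, formula \eqref{eq:R} becomes a sum over the matrices $m$. We must show that it is dominated by $m$ near $n\mathsf J/d$, where $\mathsf J$ is the all-ones matrix; that is, that two colorings typically overlap like independent ones. The exponential size of the term for $m=np$ will be bounded by $\psi(p)^{2n}$, where for a doubly stochastic matrix $p$
\[
\psi(p)=\frac{\operatorname{perm}(\sqrt p)}{\gamma},\qquad\gamma=d!\,d^{-d/2},\qquad\sqrt p=(\sqrt{p_{ij}}),\qquad\operatorname{perm}(\xi)=\sum_{\sigma\in S_d}\prod_i\xi_{i\sigma(i)} .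
\]
Note that $\psi(\mathsf J/d)=1$. From now on $|\cdot|$ is the Euclidean norm of vectors and of matrices viewed as vectors in $\mathbb R^{d^2}$.

\begin{lemma}\label{lem:perm}
Let $d\ge3$. There is $c_1>0$ with $\psi(p)\le\exp(-c_1|p-\mathsf J/d|^2)$ for all doubly stochastic $p$.
\end{lemma}

For $d=2$ this fails completely: if $p_{11}=p_{22}=a$, then $\operatorname{perm}(\sqrt p)=a+(1-a)=1=\gamma$.

\begin{proof}
The columns of $\sqrt p$ are nonnegative unit vectors. So consider the symmetric multilinear form $L(f_1,\dots,f_d)=\operatorname{perm}[f_1|\cdots|f_d]$ on nonnegative unit vectors of $\mathbb R^d$, and let $\gamma_*>0$ be its maximum.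

\emph{The maximum is $\gamma$.} Let $(f_k)$ be a maximizer with $f_j\ne f_k$. Fix the other vectors; then $L=f_j^{T}Bf_k$ with $B$ symmetric and entrywise nonnegative. Since $|x^TBy|$ does not decrease when the entries of $x,y$ are replaced by their absolute values, $\|B\|$ is attained at nonnegative unit vectors, so $\|B\|=\gamma_*$. Equality in $\gamma_*=f_j^TBf_k\le|Bf_k|\le\gamma_*$ forces $Bf_k=\gamma_*f_j$, and by symmetry $Bf_j=\gamma_*f_k$. Thus
\begin{equation}\label{eq:eig}
B(f_j+f_k)=\gamma_*(f_j+f_k),\qquad B(f_j-f_k)=-\gamma_*(f_j-f_k).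
\end{equation}
Replacing both $f_j$ and $f_k$ by $(f_j+f_k)/|f_j+f_k|$ therefore gives another maximizer. This multiplies $f_j+f_k$ by $2/|f_j+f_k|>1$, and since all vectors are nonnegative it strictly increases the norm of any sum of the vectors that contains both $f_j$ and $f_k$. By compactness some maximizer has the largest $|\sum_kf_k|$; all its vectors equal one vector $f$, and the value is $d!\prod_af(a)\le\gamma$ by the AM--GM inequality for the numbers $f(a)^2$, with equality only if $f=d^{-1/2}\mathbf 1$. So $\gamma_*=\gamma$.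

\emph{The maximizer is unique.} Suppose a maximizer has $f_1\ne f_2$. Among maximizers with these $f_1,f_2$ take one with the largest $|\sum_{k\ge3}f_k|$; by the previous step $f_3=\dots=f_d=h$. The matrix $B$ for the pair $f_1,f_2$ has $B_{kk}=0$ and $B_{kl}=(d-2)!\prod_{a\ne k,l}h_a$ for $k\ne l$; it satisfies \eqref{eq:eig} and $\|B\|=\gamma$. If all $h_a>0$, then $B^2$ has positive entries (for any $k,l$ there is an index different from both, as $d\ge3$), so by the Perron--Frobenius theorem its largest eigenvalue $\gamma^2$ is simple. But $f_1+f_2$ and $f_1-f_2$ are nonzero orthogonal eigenvectors of $B^2$ for $\gamma^2$, a contradiction. If $h_a=0$ for some $a$, then $B_{kl}=0$ unless $a\in\{k,l\}$, so $\|B\|$ is the norm of row $a$, and $\|B\|^2=((d-2)!)^2\,e_{d-2}$, where $e_{d-2}$ is the elementary symmetric polynomial of degree $d-2$ in the $d-1$ numbers $h_b^2$ $(b\ne a)$, whose sum is $1$. Maclaurin's inequality $e_k/\binom Nk\le(e_1/N)^k$ for $N$ nonnegative numbers gives $e_{d-2}\le(d-1)^{3-d}$. Using $(1-\frac1d)^{d-1}\ge e^{-1}$,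
\[
\frac\gamma{\|B\|}\ge d(d-1)\,d^{-d/2}(d-1)^{(d-3)/2}=\sqrt d\,\Big(1-\frac1d\Big)^{(d-1)/2}\ge\sqrt{d/e}>1,
\]
again a contradiction. So all vectors of a maximizer are equal, hence equal to $d^{-1/2}\mathbf 1$, and $\psi(p)<1$ for $p\ne\mathsf J/d$.

\emph{Behavior near $\mathsf J/d$.} Let $p_{ij}=(1+a_{ij})/d$, where $a$ has zero row and column sums, and $\sqrt{1+a_{ij}}=1+y_{ij}$ with $y_{ij}=a_{ij}/2-a_{ij}^2/8+O(|a|^3)$. For $\sigma$ uniform in $S_d$,
\[
\psi(p)=\mathbf E_\sigma\prod_i(1+y_{i\sigma(i)})=1+\frac1d\sum_{ij}y_{ij}+\frac1{2d(d-1)}\sum_{i\ne k,\,j\ne l}y_{ij}y_{kl}+O(|a|^3).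
\]
Here $\sum y_{ij}=-|a|^2/8+O(|a|^3)$. For a matrix with zero row and column sums, inclusion--exclusion gives
\begin{equation}\label{eq:incl}
\sum_{k\ne i,\,l\ne j}a_{kl}=a_{ij},
\end{equation}
so the double sum is $|a|^2/4+O(|a|^3)$. Hence $\psi(p)=1-\frac1{8d}(1-\frac1{d-1})|a|^2+O(|a|^3)$ with $|a|=d\,|p-\mathsf J/d|$, and the coefficient is positive for $d\ge3$. This proves the bound in a neighborhood of $\mathsf J/d$. Outside it, $\psi$ is bounded away from $1$ by compactness and $|p-\mathsf J/d|$ is bounded, so the bound holds after decreasing $c_1$.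
\end{proof}

\section{Evaluation of the second moment}\label{sec:sum}

Let $d\ge3$ and $r=(d-1)^2$. Let $\mathcal M_n$ be the set of nonnegative integer $d\times d$ matrices with all row and column sums $n$; $|\mathcal M_n|\le(n+1)^{d^2}$. For $m\in\mathcal M_n$ put $p=m/n$ and $x_m=(m-n\mathsf J/d)/\sqrt n=\sqrt n\,(p-\mathsf J/d)$, and let
\[
\nu_n(m)=\mathbf P(m(\rho)=m),\qquad\nu_n^-(m)=\mathbf E\Big[\mathbf 1_{m(\rho)=m}\prod_v\operatorname{sgn}\rho_v\Big],
\]
\[
S_+=\sum_{m\in\mathcal M_n}w(m)\,\nu_n(m)^2,\qquad S_-=\sum_{m\in\mathcal M_n}w(m)\,\nu_n^-(m)^2 .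
\]
Since $\rho$ and $\tau$ are independent, these are the expectations of $\mathbf 1_{m(\rho)=m(\tau)}w(m(\rho))$ and of $\mathbf 1_{m(\rho)=m(\tau)}w(m(\rho))\,\varepsilon_{\rho\tau}$, the two terms that Proposition~\ref{prop:key} produces in \eqref{eq:R}.

\subsection{A local limit theorem}

The matrix $m(\rho)=\sum_vP_{\rho_v}$ is a sum of $n$ independent uniform permutation matrices, $(P_\sigma)_{ij}=\mathbf 1[\sigma(i)=j]$. Let $\mathcal H$ be the $r$-dimensional Euclidean space of real $d\times d$ matrices with zero row and column sums, and let $\Lambda_0\subset\mathcal H$ be the lattice of integer matrices in it.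

\begin{lemma}\label{lem:llt}
The lattice $\Lambda_0$ has covolume $d^{d-1}$. Uniformly over $m\in\mathcal M_n$,
\[
n^{r/2}\nu_n(m)=d^{d-1}\Big(\frac{d-1}{2\pi}\Big)^{r/2}e^{-(d-1)|x_m|^2/2}+o(1).
\]
In particular $\max_m\nu_n(m)\le Cn^{-r/2}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $\beta_{ij}=(e_i-e_d)(e_j-e_d)^T$ for $i,j<d$. A matrix in $\mathcal H$ is determined by its entries with $i,j<d$, so every $a\in\Lambda_0$ equals $\sum_{i,j<d}a_{ij}\beta_{ij}$, and the $\beta_{ij}$ form a basis of $\Lambda_0$. Their Gram matrix is $G_0\otimes G_0$, where $G_0$ is the identity plus the all-ones matrix of size $d-1$. As $\det G_0=d$, the Gram determinant is $d^{2(d-1)}$ and the covolume is $d^{d-1}$. Moreover $\beta_{ij}=P_\sigma-P_{\sigma'}$ if $\sigma(i)=j$, $\sigma(d)=d$, $\sigma'(i)=d$, $\sigma'(d)=j$ and $\sigma=\sigma'$ elsewhere. For $a\in\mathcal H$ and uniform $\sigma$ we have $\mathbf E\langle a,P_\sigma\rangle=0$ and, by \eqref{eq:incl},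
\[
\mathbf E\langle a,P_\sigma\rangle^2=\frac1d\sum_{ij}a_{ij}^2+\frac1{d(d-1)}\sum_{i\ne k,\,j\ne l}a_{ij}a_{kl}=\frac{|a|^2}{d-1},
\]
so $P_\sigma-\mathsf J/d$ is centered with covariance $\frac1{d-1}\operatorname{Id}$ on $\mathcal H$.

In coordinates with respect to the $\beta_{ij}$, $P_\sigma-P_{\mathrm{id}}$ is a $\mathbb Z^r$-valued vector with characteristic function $\chi$, mean $\bar z$ and nonsingular covariance $\Sigma_0$. If $|\chi(\vartheta)|=1$, then $\vartheta\cdot(z-z')\in2\pi\mathbb Z$ for all $z,z'$ in the support; the standard basis vectors are such differences, so $\vartheta\in2\pi\mathbb Z^r$. Together with $|\chi(\vartheta)|^2=1-\vartheta^T\Sigma_0\vartheta+O(|\vartheta|^3)$ and compactness, this gives $|\chi(\vartheta)|\le e^{-c|\vartheta|^2}$ on $[-\pi,\pi]^r$. For the sum $\mathcal S_n$ of $n$ independent copies, Fourier inversion reads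
\[
n^{r/2}\,\mathbf P(\mathcal S_n=z)=(2\pi)^{-r}\int_{\sqrt n[-\pi,\pi]^r}\chi(u/\sqrt n)^ne^{-i\sqrt n\,u\cdot\bar z}\;e^{-iu\cdot(z-n\bar z)/\sqrt n}\,du .
\]
The function $\chi(u/\sqrt n)^ne^{-i\sqrt n\,u\cdot\bar z}$ tends to $e^{-u^T\Sigma_0u/2}$ and is dominated by $e^{-c|u|^2}$, so it converges in $L^1$. Hence the left side equals, up to an error $o(1)$ uniform in $z$, the centered Gaussian density with covariance $\Sigma_0$ at $(z-n\bar z)/\sqrt n$. The linear map from coordinates to $\mathcal H$ has Jacobian equal to the covolume and sends $(z-n\bar z)/\sqrt n$ to $x_m$, which gives the formula.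
\end{proof}

\subsection{Bounds on the terms}

Stirling's formula gives $c\sqrt{k+1}\,(k/e)^k\le k!\le C\sqrt{k+1}\,(k/e)^k$ for all $k\ge0$ (with $0^0=1$). In $w(m)$ the powers of $e$ and of $n^n$ cancel, and $\frac12+\frac{d^2}2-d=\frac r2$, so for all $m\in\mathcal M_n$
\begin{equation}\label{eq:w}
w(m)\le Cn^{r/2}\,d^{dn}\prod_{ij}p_{ij}^{m_{ij}}=Cn^{r/2}\exp\Big(\frac nd\sum_{ij}(1+y_{ij})\ln(1+y_{ij})\Big),\qquad p_{ij}=\frac{1+y_{ij}}d .
\end{equation}
The error term in Lemma~\ref{lem:llt} is useless for large $x_m$, where $w(m)$ is huge, so we tilt. For $\xi=\sqrt p$ let $\nu_n^\xi(m)$ be the probability that $n$ independent permutation matrices with law proportional to $\prod_i\xi_{i\sigma(i)}$ sum to $m$ (if $\nu_n(m)>0$, then $\operatorname{perm}(\xi)>0$ and this law exists). Every family $\rho$ with $m(\rho)=m$ has tilted probability $\prod\xi_{ij}^{m_{ij}}/\operatorname{perm}(\xi)^n$, so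
\[
\nu_n(m)=(d!)^{-n}\operatorname{perm}(\sqrt p)^n\prod_{ij}p_{ij}^{-m_{ij}/2}\cdot\nu_n^\xi(m).
\]
Combining this with \eqref{eq:w}, $\gamma^2=(d!)^2/d^d$ and Lemma~\ref{lem:perm},
\begin{equation}\label{eq:term}
w(m)\,\nu_n(m)^2\le Cn^{r/2}\,\psi(p)^{2n}\,\nu_n^\xi(m)^2\le Cn^{r/2}\,e^{-2c_1|x_m|^2}\,\nu_n^\xi(m)^2 .
\end{equation}
For $m$ far from the center the bound $\nu^\xi_n\le1$ suffices. For dominated convergence near the center we need the correct power of $n$. Call $m$ \emph{central} if $|p_{ij}-\frac1d|\le\frac1{2d}$ for all $i,j$. Then any two weights $\prod_i\xi_{i\sigma(i)}$ have ratio at least $\beta=3^{-d/2}$, so the tilted law gives each $\sigma$ probability at least $\beta/d!$ and is a mixture of the uniform law, with weight $\beta$, and another law. The number $N'$ of matrices drawn from the uniform component is binomial with parameters $n,\beta$. Condition on which matrices are drawn from it and on the values of the others: the sum equals $m$ with probability at most $\max\nu_{N'}$. Hoeffding's inequality states that a binomial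 variable with $n$ trials exceeds its mean by $a$ with probability at most $e^{-2a^2/n}$, and likewise for falling below it. With Lemma~\ref{lem:llt}, $\nu_n^\xi(m)\le e^{-\beta^2n/2}+C(\beta n/2)^{-r/2}\le C'n^{-r/2}$. Hence
\begin{equation}\label{eq:central}
w(m)\,\nu_n(m)^2\le Cn^{-r/2}e^{-2c_1|x_m|^2}\qquad\text{for central }m.
\end{equation}

\subsection{The three sums}

\begin{lemma}\label{lem:sums}
Let $d\ge3$. Then
\begin{itemize}
\item[(i)] $S_+\to\big(1-(d-1)^{-2}\big)^{-(d-1)^2/2}$;
\item[(ii)] $S_-\to0$;
\item[(iii)] $n^{2d}\,\mathbf E\big[\mathbf 1_{m(\rho)=m(\tau)}\,w(m(\rho))\,\mathbf 1_{(\rho,\tau)\text{ not typical}}\big]\to0$.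
\end{itemize}
\end{lemma}

\begin{proof}
(i) Noncentral $m$ have $|x_m|^2\ge n/(4d^2)$, so by \eqref{eq:term} they contribute an exponentially small amount. The points $x_m$ lie in a translate of the lattice $n^{-1/2}\Lambda_0$, of covolume $n^{-r/2}d^{d-1}$. Fix $K>0$. By \eqref{eq:central}, central $m$ with $|x_m|>K$ contribute at most $Ce^{-c_1K^2}\,n^{-r/2}\sum e^{-c_1|x|^2}\le C'e^{-c_1K^2}$, the sum over the translated lattice being a Riemann sum. For $n$ large all points of the translated lattice with $|x|\le K$ come from $m\in\mathcal M_n$, there are $O(n^{r/2})$ of them (for fixed $K$), and $y=d\,x_m/\sqrt n$. From $(1+y)\ln(1+y)=y+y^2/2+O(y^3)$, $\sum y_{ij}=0$ and the sharp form of Stirling's formula,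
\[
w(m)\sim\frac{\sqrt{2\pi dn}\,(2\pi n/d)^{d^2/2}}{(2\pi n)^d}\,e^{d|x_m|^2/2}=(2\pi n)^{r/2}d^{(1-d^2)/2}e^{d|x_m|^2/2}
\]
uniformly. By Lemma~\ref{lem:llt} and $\frac d2-(d-1)=-\frac{d-2}2$,
\[
w(m)\,\nu_n(m)^2=n^{-r/2}\Big[(2\pi)^{-r/2}d^{(1-d^2)/2}d^{2(d-1)}(d-1)^r\,e^{-(d-2)|x_m|^2/2}+o(1)\Big].
\]
Sum, let $n\to\infty$ and then $K\to\infty$. Since $\int_{\mathcal H}e^{-(d-2)|x|^2/2}dx=(2\pi/(d-2))^{r/2}$, finite because $d\ge3$, and $\frac{1-d^2}2+(d-1)=-\frac r2$,
\[
S_+\to d^{-r/2}(d-1)^r(d-2)^{-r/2}=\Big(\frac{d(d-2)}{(d-1)^2}\Big)^{-r/2}=\Big(1-\frac1{(d-1)^2}\Big)^{-r/2}.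
\]

(ii) The signs turn the permanent into a determinant: $(d!)^n\nu_n^-(m)$ is the coefficient of $\prod\xi_{ij}^{m_{ij}}$ in the polynomial $(\det\xi)^n$. Set $\xi_{ij}=0$ where $m_{ij}=0$, which does not change this coefficient, and apply Cauchy's estimate on the torus $|\xi_{ij}|=\sqrt{p_{ij}}$. There the columns of $\xi$ are unit vectors, so $|\det\xi|\le1$ by Hadamard's inequality. Hence $\nu_n^-(m)^2\le(d!)^{-2n}\prod p_{ij}^{-m_{ij}}$, and \eqref{eq:w} gives $0\le S_-\le n^{O(1)}\big(d^d/(d!)^2\big)^n\to0$ by \eqref{eq:base}. (For $d=2$ the sign is determined by $m$, $\nu_n^-(m)=(-1)^{m_{12}}\nu_n(m)$, and $S_-=S_+$.)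

(iii) The part with $|x_m|>n^{0.1}$ is at most $n^{2d}\sum w(m)\nu_n(m)^2$ over these $m$, which is at most $n^{O(1)}e^{-2c_1n^{0.2}}$ by \eqref{eq:term}. For $|x_m|\le n^{0.1}$ use $(1+y)\ln(1+y)\le y+y^2$ in \eqref{eq:w}: the exponent is at most $\frac nd|y|^2=d|x_m|^2$, so $w(m)\le n^{O(1)}e^{dn^{0.2}}$. Each $N_{\sigma\sigma'}$ is binomial with mean $n/(d!)^2$, so by Hoeffding's inequality $(\rho,\tau)$ fails to be typical with probability at most $2(d!)^2e^{-2n^{1/3}}$. Both parts tend to $0$.
\end{proof}

\begin{proof}[Proof of \eqref{eq:A4}]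
In \eqref{eq:R} the pairs that are not typical contribute $o(1)$ by Lemma~\ref{lem:sums}(iii) and $P_{\rho\tau}\le1$. On typical pairs insert Proposition~\ref{prop:key}; the uniform error contributes $o(1)S_+$. Removing the restriction to typical pairs from the main term costs $o(1)$, again by (iii). Thus $R_n=(1-\frac1d)^{-d^2}(S_++S_-)+o(1)(S_++1)$, and (i) and (ii) give \eqref{eq:A4}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Let $d\ge3$. By Lemma~\ref{lem:cycles} and \eqref{eq:A4}, Theorem~\ref{thm:sscm} applies in the configuration model to $Y$ and the sequence $C_1,C'_1,C_2,C'_2,\dots$, with Poisson limits $Z_1,Z'_1,Z_2,Z'_2,\dots$. Let $\bar Y=Y/\mathbf E\,Y$, and let $\mathbf P_{\mathrm s},\mathbf E_{\mathrm s}$ denote conditioning on the pairing being simple, that is, $\mathcal{DG}_{n,d}$.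

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The only parameter equal to $-1$ is $\delta(C_1)$. So $(C_1,C'_1,\bar Y)\to(Z_1,Z'_1,W)$ in distribution and $W>0$ almost surely on $\{Z_1=0\}$. For $\eta>0$ the set $\{0\}\times\{0\}\times[0,\eta]$ is closed, so
\[
\limsup_n\mathbf P(Y=0,\ C_1=C'_1=0)\le\mathbf P(W\le\eta,\ Z_1=0),
\]
and the right side tends to $\mathbf P(W=0,Z_1=0)=0$ as $\eta\to0$. Since $\mathbf P(\text{simple})$ has a positive limit, $\mathbf P_{\mathrm s}(Y=0)\to0$, and for a simple pairing $Y>0$ means that the digraph has $d$ edge-disjoint directed Hamilton cycles.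
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:full}]
(a) We have $\lambda(C_k)\delta(C_k)=-d/k$ and $\lambda(C'_k)\delta(C'_k)=(d-1)/2k$. So $\widetilde W$ is the product of the factors of $W$ with $k\ge2$; it is independent of $(Z_1,Z'_1)$, and by the last paragraph of the proof of Theorem~\ref{thm:sscm}, $\mathbf E\,\widetilde W=1$ and $\widetilde W>0$ almost surely. On $\{Z_1=Z'_1=0\}$ the two remaining factors are $e^d$ and $e^{-(d-1)/2}$, with product $e^{(d+1)/2}$. Since $C_1,C'_1$ are integer valued and $\mathbf P(Z_1=Z'_1=0)>0$, the joint convergence can be conditioned on $C_1=C'_1=0$: under $\mathbf P_{\mathrm s}$, $\bar Y\to e^{(d+1)/2}\widetilde W$ in distribution. The second moments $\mathbf E_{\mathrm s}\bar Y^2\le R_n/\mathbf P(\text{simple})$ are bounded, so $\bar Y$ is uniformly integrable under $\mathbf P_{\mathrm s}$ and $\mathbf E_{\mathrm s}\bar Y\to e^{(d+1)/2}$. Thus $\mathbf E_{\mathrm s}Y\sim e^{(d+1)/2}\,\mathbf E\,Y$, which with \eqref{eq:first} is the stated formula, and $\widetilde Y:=Y/\mathbf E_{\mathrm s}Y\to\widetilde W$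 in distribution under $\mathbf P_{\mathrm s}$.

(b) The union of $d$ pairwise edge-disjoint directed Hamilton cycles is a $d$-regular digraph, and $D$ arises from $Y(D)$ tuples. So the second model has law $\mathbf P^*$ with density $\widetilde Y$ with respect to $\mathbf P_{\mathrm s}$, and $\mathbf E_{\mathrm s}\widetilde Y^2$ is bounded by (a). If $\mathbf P_{\mathrm s}(\mathcal E_n)\to0$, then $\mathbf P^*(\mathcal E_n)\le(\mathbf E_{\mathrm s}\widetilde Y^2)^{1/2}\,\mathbf P_{\mathrm s}(\mathcal E_n)^{1/2}\to0$. Conversely $\mathbf P_{\mathrm s}(\mathcal E_n)\le\mathbf P_{\mathrm s}(\widetilde Y\le\eta)+\eta^{-1}\mathbf P^*(\mathcal E_n)$ for $\eta>0$. So if $\mathbf P^*(\mathcal E_n)\to0$, then $\limsup\mathbf P_{\mathrm s}(\mathcal E_n)\le\mathbf P(\widetilde W\le\eta)$, which tends to $0$ as $\eta\to0$.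

(c) By \eqref{eq:first}, $\mathbf E\,Y=1/n$ for $d=1$ and $\mathbf E\,Y\sim\sqrt\pi\,n^{-3/2}$ for $d=2$. By Lemma~\ref{lem:cycles}, $\mathbf P(\text{simple})$ is bounded away from $0$, so $\mathbf P_{\mathrm s}(Y>0)\le\mathbf E\,Y/\mathbf P(\text{simple})\to0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{billingsley}
Billingsley, \emph{Convergence of Probability Measures}.

\bibitem{survey}
\emph{Models of random regular graphs},
\texttt{https://users.monash.edu.au/\textasciitilde{}nwormald/papers/regsurvey.pdf}.

\end{thebibliography}
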